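
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{Polynomials with boundary sets of positive measure}


\begin{abstract}
For a polynomial $f$ with integer coefficients, let $\mathcal S_f$ be the set of those sets $W$ of primes for which $f$ has a zero in the ring $\mathbb Z[W^{-1}]$. This is an open subset of Cantor space; its topological boundary $\mathcal B_f$ consists of those $W$ for which $f$ has no zero in $\mathbb Z[W^{-1}]$, although no finite initial segment of $W$ rules one out. We construct, from the elliptic curve $y^2=x^3-2$, explicit polynomials for which $\mathcal B_f$ has positive Lebesgue measure. The measures $\mu(\mathcal B_f)$ are dense in $[0,1]$; they come arbitrarily close to $1$ and never equal $1$.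
\end{abstract}

\section{Boundary sets}\label{sec:intro}

Let $\mathbb P$ be the set of primes. For $W\subseteq\mathbb P$ let $R_W=\mathbb Z[W^{-1}]$ be the subring of $\mathbb Q$ generated by the numbers $1/p$ with $p\in W$. Every subring of $\mathbb Q$ is $R_W$ for exactly one $W$. We identify $W$ with its characteristic sequence along the increasing list of primes, and so with a point of Cantor space $2^{\mathbb P}$. This space carries the product topology and the fair-coin measure $\mu$, under which the events $p\in W$ are independent and have probability $\frac12$.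

Fix $f\in\mathbb Z[X_1,\dots,X_n]$ and let the ring vary. Put
\[
\mathcal S_f=\{W\subseteq\mathbb P:\ f \text{ has a zero in } R_W^{\,n}\}.
\]
A zero involves only finitely many denominators. So if $W\in\mathcal S_f$, then there is a finite set $F\subseteq W$ such that $f$ has a zero in $R_V$ for every $V\supseteq F$. In particular $\mathcal S_f$ is open. Its topological boundary $\mathcal B_f$ is called the \emph{boundary set} of $f$. Thus $W\in\mathcal B_f$ means that $f$ has no zero in $R_W$, yet every finite initial segment of the sequence $W$ can be continued to some $V$ such that $f$ has a zero in $R_V$. The number $\mu(\mathcal B_f)$ says how often the absence of a zero is invisible to any finite amount of information about the ring.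

Two examples. The polynomial $(15X-1)^2+\bigl((2Y-1)(7Y-1)\bigr)^2$ has a zero in $R_W$ if and only if $W$ contains $3$, $5$ and at least one of $2,7$. Here $\mathcal S_f$ is open and closed, and $\mathcal B_f=\emptyset$. Next consider $X^2+Y^2=1$ with $X,Y>0$. (The condition $X>0$ is expressed by $t^2X=1+s_1^2+\dots+s_4^2$: this equation implies $X>0$; conversely, if $X>0$, then for a large integer $t$ the number $t^2X-1$ is a nonnegative element $a/c$ of $R_W$, in lowest terms with $c>0$, and $a/c=ac/c^2$ is a sum of four squares in $R_W$ by Lagrange's theorem.) A solution in lowest terms is $(a/c,b/c)$ with $c>1$ odd, and $-1$ is a square modulo each prime $p\mid c$, so $p\equiv1\pmod 4$. Conversely, a prime $p\equiv1\pmod4$ is $p=u^2+v^2$ with $u>v>0$, and $(u^2-v^2)^2+(2uv)^2=p^2$. So a solution exists in $R_W$ exactly when $W$ contains some prime $p\equiv1\pmod4$. As there are infinitely many such primes, the boundary set consists of the $W$ that contain none of them; it is nonempty but has measure $0$.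

Is there a polynomial whose boundary set has positive measure? The question is posed in \cite{JAF}. The answer is yes, and the polynomials can be written down. For $N\ge1$ let $f_N=e_0^2+e_1^2+\dots+e_5^2$, where
\begin{align*}
e_0&=Z^2-1-s_1^2-s_2^2-s_3^2-s_4^2,\\
e_1&=Y_1^2Z-X_1^3+2Z^3,\qquad e_2=Y_2^2Z-X_2^3+2Z^3,\\
e_3&=7Z^2+2(4^NX_2)^2-u_1^2-u_2^2-u_3^2,\\
e_4&=7X_2^4+2(X_1Z)^2-v_1^2-v_2^2-v_3^2,\\
e_5&=X_1Z-\alpha Z^2-\gamma X_2^2 .
\end{align*}
This is a polynomial of degree $8$ in the $17$ variables $Z,X_1,Y_1,X_2,Y_2,\alpha,\gamma,s_1,\dots,s_4,u_1,u_2,u_3,v_1,v_2,v_3$. Section~\ref{sec:idea} explains where the six equations come from.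

\begin{theorem}\label{thm:main}
There are pairwise disjoint, finite, nonempty sets of primes $T_1,T_2,\dots$ such that for all $N\ge1$
\[
\mathcal S_{f_N}=\bigcup_{n\ge N}\{W:\ F_n\subseteq W\},\qquad F_n:=\bigcup_{n\le i<2n}T_i .
\]
Consequently $\mathcal S_{f_N}$ is dense, $\mathcal B_{f_N}=2^{\mathbb P}\setminus\mathcal S_{f_N}$, and $\mu(\mathcal B_{f_N})\ge 1-2^{1-N}$. In particular $\mu(\mathcal B_{f_2})\ge\frac12$.
\end{theorem}

In the proof, $T_i$ is the set of primes that divide the numerator of $y(2^iP)$, where $P=(3,5)$ on the curve $y^2=x^3-2$.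

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For every $f$ we have $\mu(\mathcal B_f)<1$. The set of all values $\mu(\mathcal B_f)$ is dense in $[0,1]$; so its supremum is $1$ and is not attained.
\item[(b)] Let $\nu$ be a product measure on $2^{\mathbb P}$ under which the events $p\in W$ are independent with probabilities $\rho_p\le\rho<1$. Then $\nu(\mathcal B_{f_N})\ge1-\frac{\rho^N}{1-\rho}$, which is positive for large $N$.
\item[(c)] $\mu$-almost every $W$ lies in $\mathcal B_{f_N}$ for all sufficiently large $N$.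
\end{enumerate}
\end{theorem}

\section{The idea, and the role of the prime 383}\label{sec:idea}

This section explains the construction. Facts about $E(\mathbb Q)$ used here without proof are established in Sections~\ref{sec:double} and~\ref{sec:group}.

\subsection*{What the solution set should look like}
By the remark on denominators, $\mathcal S_f$ is always a countable union of sets $\{W:F\subseteq W\}$ with $F$ finite. As a set, a union of this kind with a large boundary is easy to find: take pairwise disjoint sets $F_2,F_3,\dots$ with $|F_n|=n$. A finite initial segment of $W$ decides only finitely many primes, and all but finitely many $F_n$ avoid these primes, so the union is dense; its measure is at most $\sum_{n\ge2}2^{-n}=\frac12$, so its boundary, the complement, has measure at least $\frac12$. Two features matter. The sets $F_n$ move off to infinity, which gives density; and their sizes grow, which keeps the measure small. Growth cannot be dropped: for infinitely many pairwise disjoint sets $F$ with $|F|\le k$, the events $F\subseteq W$ are independent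 with probability at least $2^{-k}$, so almost surely one of them occurs. This is what happens in the second example above, with $k=1$.

The problem is therefore to find \emph{one} polynomial, with a fixed number of variables, whose zeros force $R_W$ to invert one of a sequence of growing finite sets $F_n$ of primes, where each prime belongs to only finitely many $F_n$.

\subsection*{A supply of blocks}
Let $E$ be the curve $y^2=x^3-2$ and $P=(3,5)$. A rational point $Q\ne O$ has the form $(a/d^2,b/d^3)$ in lowest terms. The first doublings are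
\[
P=(3,5),\qquad 2P=\Bigl(\frac{129}{10^2},\frac{-383}{10^3}\Bigr),\qquad 4P=\Bigl(\frac{a}{7660^2},\ \cdots\Bigr),\quad a=129\,(129^3+16\cdot10^6).
\]
The values of $d$ are $1$, $10=2\cdot5\cdot 1$ and $7660=2\cdot383\cdot10$. In general we shall find $d(2Q)=2\,|b(Q)|\,d(Q)$, with $b(Q)$ odd and prime to $d(Q)$. So each doubling brings into the denominator the primes of $b(Q)$, which are new, and one further factor $2$. The new primes form the blocks: $T_i$ consists of the primes dividing $b(2^iP)$, and $n$ doublings produce $n$ blocks. The factors $2$ are a counter: $v_2(x(Q))$ tells how often $Q$ can be halved in $E(\mathbb Q)$.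

\subsection*{One point is not enough}
A first attempt is to ask for a point $Q\ne O$ with $x(Q)\in R_W$ and $v_2(x(Q))\le-2N$. Such a $Q$ is a multiple of $2^NP$, so every prime dividing $d(2^NP)$ divides $d(Q)$. Hence the condition on $W$ is just that $W$ contains these finitely many primes. The solution set is open and closed and its boundary is empty, because the primes brought in by the first $N$ doublings are always needed.

The remedy is to make the early primes free of charge. We take two rational points $Q_1=lP$ and $Q_2=mP$ and write $x_i=x(Q_i)$. They are given in homogeneous coordinates, so that it costs nothing to be a rational point, and we require only that the denominator of $x_1$ be accounted for by $W$ and the denominator of $x_2$: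
\begin{equation}\label{eq:module}
x_1\in R_W+R_W\,x_2^2 .
\end{equation}
If $v_2(m)=n$ and $v_2(l)\ge2n$, then the primes of the $n$ blocks $T_n,\dots,T_{2n-1}$ divide the denominator of $x_1$ but not that of $x_2$, so they must lie in $W$. These blocks make up $F_n$. The square in \eqref{eq:module} is needed for the prime $2$: with $l=2^{2n}$ and $m=2^n$ we have $v_2(x_1)=-4n=2v_2(x_2)$, so $x_2^2$ absorbs the whole power of $2$. With $x_2$ in place of $x_2^2$, every solution with $n\ge1$ would force $2\in W$, and density would be lost.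

\subsection*{The smallest case}
Let $n=1$, $Q_2=2P$ and $Q_1=4P$. Since $x_2^2=129^2/10^4$ and $\gcd(129,10)=1$, B\'ezout gives $R_W+R_Wx_2^2=10^{-4}R_W$. As $7660=2^2\cdot5\cdot383$,
\[
10^4x_1=\frac{10^4\,a}{2^4\cdot5^2\cdot383^2}=\frac{5^2\,a}{383^2},
\]
and $a$ is prime to $383$. So \eqref{eq:module} holds if and only if the prime $383$ lies in $W$; the primes $2$ and $5$ have dropped out. Other pairs $(lP,mP)$ with $v_2(m)=1$ and $v_2(l)\ge2$ also need $383$. Indeed, the multiples of $P$ whose $x$-coordinate has denominator divisible by $383$ form, together with $O$, a subgroup of $\mathbb ZP$; it contains $4P$ but not $2P$, so it is $4\mathbb ZP$. Hence $383$ divides the denominator of $x_1$ but not that of $x_2$, and \eqref{eq:module} forces $383\in W$. This is the case $F_1=T_1=\{383\}$. For $n=2$ the same reasoning will give $F_2=T_2\cup T_3$, and so on.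

\subsection*{Conditions that do not see the ring}
It remains to express $v_2(x_2)\le-2N$ and $v_2(x_1)\le2v_2(x_2)$ by equations that mean the same in every $R_W$, whether or not $2\in W$. Sums of three squares do this: by Lemma~\ref{lem:squares} the condition $v_2(r)\ge v_2(s)$, where $s\ne0$, holds as soon as $7r^2+2s^2$ is a sum of three \emph{rational} squares, and for integers $r$ and $s$ it implies that $7r^2+2s^2$ is a sum of three \emph{integer} squares. This gives $e_3$ and $e_4$. The equation $e_0=0$ ensures $Z\ne0$, the equations $e_1=e_2=0$ say that $Q_1,Q_2$ lie on $E$, and $e_5=0$ is \eqref{eq:module}. Neither of the two valuation conditions is superfluous: without $e_3$ the pair $Q_1=Q_2=P$, and without $e_4$ the pair $Q_1=P$, $Q_2=2^NP$, would give a solution in every $R_W$, with $\alpha=3$ and $\gamma=0$.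

\section{Doubling on $y^2=x^3-2$}\label{sec:double}

We write $v_p$ for the $p$-adic valuation on $\mathbb Q$, with $v_p(0)=\infty$, and $\mathbb Z_{(p)}$ for the ring of rational numbers $z$ with $v_p(z)\ge0$. Let $Q=(x,y)\in E(\mathbb Q)$. If $v_p(x)<0$, then $2v_p(y)=3v_p(x)$, so $v_p(x)=-2k$ and $v_p(y)=-3k$ for some $k\ge1$; if $v_p(x)\ge0$, then $v_p(y)\ge0$. Hence
\[
Q=\Bigl(\frac a{d^2},\frac b{d^3}\Bigr),\qquad d\ge1,\quad \gcd(a,d)=\gcd(b,d)=1,\qquad b^2=a^3-2d^6 .
\]
We write $a(Q),b(Q),d(Q)$ for these integers.

\begin{lemma}\label{lem:double}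
Let $Q\in E(\mathbb Q)$, $Q\neq O$, and let $a,b,d$ be as above.
\begin{enumerate}
\item[(i)] $a$ and $b$ are odd, and $3\nmid b$.
\item[(ii)] $2Q\ne O$ and $d(2Q)=2\,|b|\,d$.
\item[(iii)] If $7\nmid d$, then $b^2\equiv4\pmod7$. Hence $|b|\ge2$ and $7\nmid d(2Q)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Suppose $b$ is even. Then $d$ is odd, and $a^3=b^2+2d^6$ is even. So $8\mid a^3$ and $4\mid b^2$, whence $4\mid2d^6$, a contradiction. So $b$ is odd, and $a^3=b^2+2d^6$ is odd. Suppose $3\mid b$. Then $3\nmid d$, so $d^6\equiv1\pmod9$ and $a^3\equiv2\pmod9$; but cubes modulo $9$ are $0,\pm1$.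

(ii) Since $b$ is odd, $y\ne0$ and $2Q\neq O$. The tangent at $Q$ has slope $3x^2/2y$, so
\[
x(2Q)=\frac{9x^4}{4y^2}-2x=\frac{9x^4-8x(x^3-2)}{4y^2}=\frac{x^4+16x}{4y^2}=\frac{a(a^3+16d^6)}{4b^2d^2}.
\]
We show that the last fraction is in lowest terms. Its numerator is odd by (i). A prime $p\mid d$ does not divide the numerator, because $p\nmid a$. Let $p\mid b$. Then $p\ne2,3$ by (i), and $p\nmid d$. If $p\mid a$, then $p\mid a^3-b^2=2d^6$, which is impossible. And $a^3\equiv2d^6\pmod p$ gives $a^3+16d^6\equiv18d^6\not\equiv0\pmod p$. Hence $d(2Q)^2=4b^2d^2$.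

(iii) If $7\nmid d$, then $d^6\equiv1$ and $a^3\equiv b^2+2\pmod7$. Squares modulo $7$ are $0,1,2,4$, so $b^2+2\in\{2,3,4,6\}$ modulo $7$; cubes modulo $7$ are $0,1,6$. So $b^2\equiv4$. In particular $b^2\ne0,1$, so $|b|\ge2$; and $7\nmid b$, so $7\nmid2|b|d=d(2Q)$.
\end{proof}

For a prime $p$ put
\[
E_1^{(p)}=\{O\}\cup\{Q\in E(\mathbb Q):\ v_p(x(Q))<0\}=\{O\}\cup\{Q\in E(\mathbb Q):\ p\mid d(Q)\}.
\]
The discriminant of the equation of $E$ is $-2^6\cdot3^3$. It is not divisible by the twelfth power of a prime, so the equation is minimal at every $p$. Therefore $E_1^{(p)}$ is the kernel of reduction modulo $p$ (on the rational points with nonsingular reduction), and in particular a subgroup of $E(\mathbb Q)$ \cite[VII.2]{AEC}.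

\section{The group of rational points}\label{sec:group}

In the proof of Theorem~\ref{thm:main} we meet arbitrary rational points of $E$, and we must know that they are all multiples of one point.

\begin{proposition}\label{prop:group}
$E(\mathbb Q)$ is infinite cyclic, generated by $P=(3,5)$.
\end{proposition}

\begin{proof}
\emph{No torsion.} Let $Q\ne O$. By Lemma~\ref{lem:double}(ii), $2^kQ\ne O$ and $d(2^{k+1}Q)\ge2d(2^kQ)$ for all $k\ge0$. So the points $2^kQ$ are pairwise distinct, and $Q$ has infinite order.

\emph{The rank is $1$.} We use descent through the cubic field $K=\mathbb Q(\theta)$, where $\theta=2^{1/3}$; we write $\operatorname{Nm}$ for the norm from $K$ to $\mathbb Q$. First we collect what we need about $K$.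

The discriminant of $\mathbb Z[\theta]$ is $-108=-2^2\cdot3^3$. The polynomial $X^3-2$ is Eisenstein at $2$, and $(X+2)^3-2=X^3+6X^2+12X+6$, the minimal polynomial of $\theta-2$, is Eisenstein at $3$. So the index of $\mathbb Z[\theta]$ in the ring of integers $\mathcal O_K$ is prime to $2$ and $3$. Since its square divides $108$, we get $\mathcal O_K=\mathbb Z[\theta]$. Every ideal class contains an integral ideal of norm at most the Minkowski bound $\frac{6}{27}\cdot\frac4\pi\sqrt{108}<3$. As $(2)=(\theta)^3$, the only ideal of norm $2$ is the principal ideal $(\theta)$. So $\mathcal O_K$ is a principal ideal domain. Finally, $K$ has one real embedding and one pair of complex embeddings, so Dirichlet's theorem gives $\mathcal O_K^*=\{\pm1\}\times\eta_0^{\mathbb Z}$; since $\operatorname{Nm}(-1)=-1$, we may choose $\eta_0$ with $\operatorname{Nm}(\eta_0)=1$. Then the units of norm $1$ are exactly the powers of $\eta_0$.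

By the standard $2$-descent \cite[\S15]{Cassels}, the rule $Q\mapsto x(Q)-\theta$ induces an injective homomorphism $E(\mathbb Q)/2E(\mathbb Q)\to K^*/K^{*2}$. Let $Q\ne O$. Multiplying by the square $d^2$, we see that the image of $Q$ is the class of $a-\theta d^2$, and
\[
(a-\theta d^2)(a^2+a\theta d^2+\theta^2d^4)=a^3-2d^6=b^2 .
\]
This product is also the norm of $a-\theta d^2$. We claim that the two factors on the left generate coprime ideals. Suppose a prime ideal $\mathfrak p$ above $p$ contains both. Then $p\mid b$, so $p\ne2,3$ by Lemma~\ref{lem:double}(i), and $p\nmid d$. Modulo $\mathfrak p$ we have $a\equiv\theta d^2$, so the second factor is congruent to $3\theta^2d^4$, which therefore lies in $\mathfrak p$. But the norm of this element is $27\cdot4\cdot d^{12}$, prime to $p$; a contradiction. So $(a-\theta d^2)$ is the square of an ideal, necessarily principal, and $a-\theta d^2=\eta\beta^2$ with a unit $\eta$. Taking norms, $b^2=\operatorname{Nm}(\eta)\operatorname{Nm}(\beta)^2$ with $b\ne0$. Hence $\operatorname{Nm}(\eta)>0$, so $\operatorname{Nm}(\eta)=1$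 and $\eta$ is a power of $\eta_0$. The image of the descent map thus lies in $\{1,\eta_0\}K^{*2}/K^{*2}$, which has at most two elements.

By Mordell's theorem and the absence of torsion, $E(\mathbb Q)\cong\mathbb Z^r$, and we have shown $2^r\le2$. Since $P\ne O$, we get $r=1$. Let $G$ be a generator.

\emph{$P$ is a generator.} Write $P=kG$. If a prime $p$ divides $d(G)$, then $G\in E_1^{(p)}$, hence $P\in E_1^{(p)}$, that is, $p\mid d(P)=1$, which is absurd. So $d(G)=1$, and $G=(a,b)$ is an integral point. We find it by factoring $a^3=b^2+2=(b+\sqrt{-2})(b-\sqrt{-2})$ in the unique factorization domain $\mathbb Z[\sqrt{-2}]$. A common prime divisor of the two factors divides $2\sqrt{-2}=-(\sqrt{-2})^3$, so it is $\sqrt{-2}$ up to sign; then $\sqrt{-2}$ divides $b$, and taking norms gives $2\mid b^2$, contrary to Lemma~\ref{lem:double}(i). So the factors are coprime. As the units $\pm1$ are cubes, each factor is a cube: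
\[
b+\sqrt{-2}=(u+v\sqrt{-2})^3,\qquad b=u(u^2-6v^2),\qquad 1=v(3u^2-2v^2),
\]
with integers $u,v$. So $v=\pm1$. From $v=-1$ we would get $3u^2=1$, so $v=1$, $u=\pm1$, $b=\mp5$ and $a=3$. Hence $G=\pm P$.
\end{proof}

For $i\ge0$ write
\[
2^iP=\Bigl(\frac{a_i}{d_i^2},\frac{b_i}{d_i^3}\Bigr),\qquad\text{so } d_0=1,\quad d_{i+1}=2\,|b_i|\,d_i,\quad d_i=2^i\,|b_0b_1\cdots b_{i-1}| ,
\]
and let $T_i$ be the set of primes dividing $b_i$. From Section~\ref{sec:idea}, $T_0=\{5\}$ and $T_1=\{383\}$.

\begin{lemma}\label{lem:blocks}
\begin{enumerate}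
\item[(i)] The sets $T_0,T_1,T_2,\dots$ are finite, nonempty and pairwise disjoint, and do not contain $2$.
\item[(ii)] If $p\in T_i$ and $l\ne0$, then $p\mid d(lP)$ if and only if $2^{i+1}\mid l$.
\item[(iii)] $v_2(x(lP))=-2v_2(l)$ for all $l\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $7\nmid d_0=1$, Lemma~\ref{lem:double}(iii) and induction give $7\nmid d_i$ and $|b_i|\ge2$ for all $i$. So $T_i$ is finite and nonempty, and $2\notin T_i$ because $b_i$ is odd. For $i<j$ we have $b_i\mid d_{i+1}\mid d_j$, and $\gcd(b_j,d_j)=1$. So $b_i$ and $b_j$ are coprime.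

(ii) We have $p\mid d_{i+1}$, and $p\nmid d_i$ because $\gcd(b_i,d_i)=1$. So the subgroup $E_1^{(p)}$ of $E(\mathbb Q)=\mathbb ZP$ contains $2^{i+1}P$ but not $2^iP$. It has the form $c\mathbb ZP$ with $c\ge1$, $c\mid2^{i+1}$ and $c\nmid2^i$, that is, $c=2^{i+1}$.

(iii) As $d(P)=1$ and $d(2P)=10$, the subgroup $E_1^{(2)}$ contains $2P$ but not $P$, so $E_1^{(2)}=2\mathbb ZP$. Thus $d(lP)$ is odd for odd $l$. By Lemma~\ref{lem:double}, $v_2(d(2Q))=v_2(d(Q))+1$ for every $Q\ne O$, because $b(Q)$ is odd. Writing $l=2^kl'$ with $l'$ odd and doubling $k$ times, we get $v_2(d(lP))=v_2(l)$. Finally $v_2(x(lP))=-2v_2(d(lP))$, since $a(lP)$ is odd.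
\end{proof}

\section{Comparing 2-adic valuations by sums of squares}\label{sec:squares}

\begin{lemma}\label{lem:squares}
Let $r,s\in\mathbb Q$ with $s\ne0$.
\begin{enumerate}
\item[(i)] If $7r^2+2s^2$ is a sum of three squares in $\mathbb Q$, then $v_2(r)\ge v_2(s)$.
\item[(ii)] If $r,s\in\mathbb Z$ and $v_2(r)\ge v_2(s)$, then $7r^2+2s^2$ is a sum of three squares in $\mathbb Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Suppose $v_2(r)<v_2(s)$. Then $r\ne0$, and dividing by $r^2$ we see that $w=7+2(s/r)^2$ is a sum $u_1^2+u_2^2+u_3^2$ of three rational squares. Here $v_2(s/r)\ge1$, so $w\in\mathbb Z_{(2)}$ and $w\equiv7\pmod8$. Let $k\ge0$ be the least integer such that all $2^ku_i$ lie in $\mathbb Z_{(2)}$. If $k\ge1$, then the three squares $(2^ku_i)^2$ have sum $4^kw\equiv0\pmod4$. As squares in $\mathbb Z_{(2)}$ are $0$ or $1$ modulo $4$, all three numbers $2^ku_i$ are divisible by $2$ in $\mathbb Z_{(2)}$, contrary to the choice of $k$. If $k=0$, then three squares, each congruent to $0$, $1$ or $4$ modulo $8$, have sum congruent to $7$ modulo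 $8$, which is impossible.

(ii) Let $k=v_2(s)$, $s=2^ks'$ and $r=2^kr'$, so that $s'$ is odd and $r'\in\mathbb Z$. Then $7r'^2+2s'^2$ is congruent modulo $8$ to $1$ if $r'$ is odd, and to $2$ or $6$ if $r'$ is even. So it is neither divisible by $4$ nor congruent to $7$ modulo $8$, and the positive integer $7r^2+2s^2=4^k(7r'^2+2s'^2)$ is not of the form $4^i(8m+7)$. By the three-square theorem of Legendre and Gauss it is a sum of three integer squares.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $T_i$ and $a_i,b_i,d_i$ be as in Section~\ref{sec:group}, and $F_n=T_n\cup\dots\cup T_{2n-1}$ for $n\ge1$. Since $R_W\subset\mathbb Q$, a sum of squares vanishes in $R_W$ only if every term does. So $f_N$ has a zero in $R_W$ if and only if the system $e_0=\dots=e_5=0$ has a solution in $R_W$.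

\medskip
\noindent\textbf{A solution forces $F_n\subseteq W$ for some $n\ge N$.} Suppose that the system has a solution in $R_W$. By $e_0=0$ we have $Z^2\ge1$, so $Z\ne0$. Put $x_i=X_i/Z$ and $y_i=Y_i/Z$. By $e_1=e_2=0$ and Proposition~\ref{prop:group},
\[
(x_1,y_1)=lP,\qquad(x_2,y_2)=mP\qquad\text{with } l,m\ne0 .
\]
Also $x_1,x_2\ne0$, since $y^2=-2$ has no rational solution.

Lemma~\ref{lem:squares}(i) applies to $e_3=0$ with $(r,s)=(Z,4^NX_2)$ and gives $v_2(Z)\ge2N+v_2(X_2)$, that is, $v_2(x_2)\le-2N$. It applies to $e_4=0$ with $(r,s)=(X_2^2,X_1Z)$ and gives $v_2(X_2^2)\ge v_2(X_1Z)$, that is, $v_2(x_1)\le2v_2(x_2)$. By Lemma~\ref{lem:blocks}(iii),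
\[
n:=v_2(m)\ge N\qquad\text{and}\qquad v_2(l)\ge2n .
\]
Dividing $e_5=0$ by $Z^2$ we get $x_1=\alpha+\gamma x_2^2$ with $\alpha,\gamma\in R_W$.

Let $p\in T_i$ with $n\le i<2n$. Then $2^{i+1}\mid l$ and $2^{i+1}\nmid m$. By Lemma~\ref{lem:blocks}(ii), $p$ divides $d(lP)$ but not $d(mP)$, so $v_p(x_1)<0$ and $v_p(x_2)\ge0$. If $p\notin W$, then $\alpha,\gamma\in R_W\subseteq\mathbb Z_{(p)}$, and so $x_1=\alpha+\gamma x_2^2\in\mathbb Z_{(p)}$, a contradiction. So $p\in W$. Hence $F_n\subseteq W$, with $n\ge N$.

\medskip
\noindent\textbf{If $F_n\subseteq W$ with $n\ge N$, there is a solution.} Let $n\ge N$ and $F_n\subseteq W$. Take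
\[
(x_1,y_1)=2^{2n}P,\qquad(x_2,y_2)=2^nP,\qquad x_1=\frac{a_{2n}}{d_{2n}^2},\quad x_2=\frac{a_n}{d_n^2} .
\]
We first solve $x_1=\alpha+\gamma x_2^2$. The formula for $d_i$ gives $d_{2n}=2^n\,|b_n\cdots b_{2n-1}|\,d_n$, so
\[
\lambda:=d_n^4\,x_1=\frac{d_n^4\,a_{2n}}{d_{2n}^2}=\frac{a_{2n}\,(d_n/2^n)^2}{(b_nb_{n+1}\cdots b_{2n-1})^2} .
\]
Here $d_n/2^n=|b_0\cdots b_{n-1}|$ is an integer, and the primes dividing the last denominator are those of $F_n\subseteq W$. So $\lambda\in R_W$. Since $a_n$ and $d_n$ are coprime, there are integers $A,C$ with $Ad_n^4+Ca_n^2=1$. Dividing by $d_n^4$ and multiplying by $\lambda$ we get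
\[
x_1=\lambda A+\lambda C\,\frac{a_n^2}{d_n^4}=\alpha+\gamma x_2^2\qquad\text{with }\alpha=\lambda A,\ \gamma=\lambda C\in R_W .
\]

Now let $Z=d_{2n}^3$. As $d_n\mid d_{2n}$, the numbers $X_i=Zx_i$ and $Y_i=Zy_i$ are integers, and $e_1=e_2=e_5=0$. Since $Z^2-1\ge0$, Lagrange's four-square theorem gives integers $s_1,\dots,s_4$ with $e_0=0$. By Lemma~\ref{lem:blocks}(iii), $v_2(x_2)=-2n\le-2N$ and $v_2(x_1)=-4n=2v_2(x_2)$. Hence
\[
v_2(Z)\ge v_2(4^NX_2)\qquad\text{and}\qquad v_2(X_2^2)\ge v_2(X_1Z),
\]
and $X_1,X_2\ne0$. So Lemma~\ref{lem:squares}(ii) gives integers $u_1,u_2,u_3$ and $v_1,v_2,v_3$ with $e_3=e_4=0$. Thus $W\in\mathcal S_{f_N}$, and the formula for $\mathcal S_{f_N}$ is proved.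

\medskip
\noindent\textbf{Density.} Let $\sigma$ be a finite initial segment, deciding the primes up to some bound $B$. A given prime lies in at most one $T_i$, and then in no $F_n$ with $n>i$. So for all large $n$ the set $F_n$ contains no prime $\le B$. Fix such an $n\ge N$, and let $V$ be the union of $F_n$ and the set of primes $\le B$ that $\sigma$ puts into $W$. Then $V$ extends $\sigma$ and $V\in\mathcal S_{f_N}$. So the open set $\mathcal S_{f_N}$ is dense, and its boundary is its complement.

\medskip
\noindent\textbf{Measure.} By Lemma~\ref{lem:blocks}(i), $F_n$ is a disjoint union of $n$ nonempty sets, so $|F_n|\ge n$. Therefore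
\[
\mu(\mathcal S_{f_N})\le\sum_{n\ge N}2^{-|F_n|}\le\sum_{n\ge N}2^{-n}=2^{1-N},
\]
and $\mu(\mathcal B_{f_N})\ge1-2^{1-N}$. For $N=2$ this is $\frac12$. \qed

\medskip
Thus $\mathcal B_{f_2}$ is a closed, nowhere dense set of measure at least $\frac12$.

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

(a) If $\mathcal S_f=\emptyset$, then $\mathcal B_f=\emptyset$. Otherwise $\mathcal S_f$ contains $\{W:F\subseteq W\}$ for some finite $F$. This set has measure $2^{-|F|}>0$, and it is disjoint from $\mathcal B_f$ because $\mathcal S_f$ is open. So $\mu(\mathcal B_f)<1$.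

For the density, let $c\in[0,1]$ and $\varepsilon>0$. The plan is to cut $\mathcal B_{f_N}$, which has nearly full measure, down to a set $C$ that is open and closed and has measure close to $c$. Choose $m$ and $0\le k\le2^m$ with $|k/2^m-c|<\varepsilon/2$, and $N$ with $2^{1-N}<\varepsilon/2$. Let $\mathbb P_m$ be the set of the first $m$ primes. List all subsets of $\mathbb P_m$ in order of decreasing size, and let $U$ consist of the first $k$ of them. Then $U$ is an up-set: a proper superset (within $\mathbb P_m$) of a member of $U$ is larger and comes earlier in the list. Put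
\[
C=\{W:\ W\cap\mathbb P_m\in U\},\qquad g_U=\prod_{A\in U}\ \sum_{p\in A}(pX_p-1)^2 ,
\]
where an empty sum is $0$ and an empty product is $1$. The set $C$ is open and closed, and $\mu(C)=k/2^m$. The polynomial $g_U$ has a zero in $R_W$ if and only if there is an $A\in U$ with $1/p\in R_W$ for all $p\in A$, that is, with $A\subseteq W$. Since $U$ is an up-set, this happens exactly when $W\in C$.

Let $h=f_N^2+g_U^2$, where the variables of $g_U$ are distinct from those of $f_N$. Then $\mathcal S_h=\mathcal S_{f_N}\cap C$. As $\mathcal S_{f_N}$ is dense and $C$ is open and closed, the closure of $\mathcal S_h$ is $C$, and so $\mathcal B_h=C\setminus\mathcal S_{f_N}$. Since $\mu(\mathcal S_{f_N})\le2^{1-N}$,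
\[
\mu(C)-2^{1-N}\le\mu(\mathcal B_h)\le\mu(C),
\]
and $|\mu(\mathcal B_h)-c|<\varepsilon$. So the values are dense in $[0,1]$. Their supremum is $1$ and, by the first part, is not attained.

(b) By Theorem~\ref{thm:main} and $|F_n|\ge n$,
\[
\nu(\mathcal S_{f_N})\le\sum_{n\ge N}\ \prod_{p\in F_n}\rho_p\le\sum_{n\ge N}\rho^n=\frac{\rho^N}{1-\rho},
\]
and $\mathcal B_{f_N}$ is the complement of $\mathcal S_{f_N}$. Since $\rho<1$, the bound $1-\rho^N/(1-\rho)$ is positive for large $N$.

(c) We have $\sum_n\mu(\{W:F_n\subseteq W\})\le\sum_n2^{-n}<\infty$. By the Borel--Cantelli lemma, almost every $W$ contains only finitely many of the sets $F_n$. If $N$ is larger than all these $n$, then $W\notin\mathcal S_{f_N}$ by Theorem~\ref{thm:main}, that is, $W\in\mathcal B_{f_N}$. \qed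

\begin{thebibliography}{9}

\bibitem{Cassels}
Cassels, \emph{Lectures on Elliptic Curves}.

\bibitem{JAF}
\emph{Hilbert's Tenth Problem For The Rational Numbers And Their Subrings},
\url{http://lacl.u-pec.fr/jaf/JAF38/JAF38_MillerRussell.pdf}.

\bibitem{AEC}
Silverman, \emph{The Arithmetic of Elliptic Curves}.

\end{thebibliography}

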